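\title{A tree-like arc-continuum with a homeomorphism without periodic points}

\begin{abstract}
We construct a tree-like continuum $X$, all of whose nondegenerate proper subcontinua are arcs, on which the multiplicative group of positive rationals acts freely by homeomorphisms. In particular, a map of a tree-like arc-continuum need not have a periodic point. The continuum $X$ is obtained from the universal solenoid modulo $x\sim -x$ by splitting its one ray into a compact zero-dimensional family of rays on which the group acts freely.
\end{abstract}

\section{The question and the result}\label{sec:intro}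

A \emph{continuum} is a nonempty compact connected metric space, and a \emph{map} is a continuous function. A map $\psi\colon X\to T$ is an \emph{$\epsilon$-map} if $\psi^{-1}(y)$ has diameter less than $\epsilon$ for each $y\in T$. A \emph{tree} is a finite, connected, simply connected one-dimensional polyhedron. A continuum $X$ is \emph{tree-like} if for each $\epsilon>0$ there is an $\epsilon$-map of $X$ onto some tree, and \emph{arc-like} (or \emph{chainable}) if these trees can be taken to be arcs. A continuum is an \emph{arc-continuum} if each of its nondegenerate proper subcontinua is an arc. A point $x$ is a \emph{periodic point} of a map $f\colon X\to X$ if $f^n(x)=x$ for some integer $n\ge1$. The following question is posed in \cite{talk}.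

\medskip
\noindent\textbf{Question.} \emph{Must each map of a tree-like arc-continuum have a periodic point?}
\medskip

The two hypotheses restrict $X$ in different ways. Tree-likeness is global and approximate: at every scale $X$ looks like a graph without cycles. Being an arc-continuum is exact and concerns the pieces: every proper connected closed piece of $X$ is as simple as it can be. The simplest cases suggest the answer yes. Every map of an arc has a fixed point, by the intermediate value theorem. The same holds for trees and, more generally, dendrites \cite{nadler}, and for arc-like continua \cite{hamilton}. The circle is an arc-continuum, and an irrational rotation of it has no periodic point, but the circle is exactly what tree-likeness excludes (Lemma~\ref{lem:circle}). If $X$ is an arc-continuum and $f(X)\neq X$, then $f$ maps the arc or point $f(X)$ into itself and has a fixed point. So a tree-like arc-continuum is built from arcs and approximated by trees, all of which have the fixed point property, and the question asks for less than a fixed point. Nevertheless the answer is no.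

\begin{theorem}\label{thm:main}
There is a continuum $X$ such that
\begin{enumerate}
\item[(1)] $X$ is tree-like;
\item[(2)] every nondegenerate proper subcontinuum of $X$ is an arc;
\item[(3)] the discrete group $\mathbb Q_{>0}^{\times}$ (free abelian of infinite rank) acts on $X$ by homeomorphisms $F_g$, and the action is free: $F_g(x)\neq x$ for all $x\in X$ and all $g\neq1$.
\end{enumerate}
In particular, $f=F_2$ is a homeomorphism of a tree-like arc-continuum with no periodic point, since $f^n=F_{2^n}$ and $2^n\ne1$ for $n\ge1$.
\end{theorem}

Section~\ref{sec:model} describes a model continuum on which doubling has exactly one periodic point, and shows by hand, in a dyadic version, how that point can be split. Sections~\ref{sec:color}--\ref{sec:X} construct $X$ and prove (2); Section~\ref{sec:tree} proves (1) and Section~\ref{sec:action} proves (3). Section~\ref{sec:necessary} lists features that every such example must have.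

\section{Profinite integers and subtrees}\label{sec:prelim}

Let $\Delta=\widehat{\mathbb Z}=\prod_p\mathbb Z_p$ be the ring of profinite integers, the inverse limit of the rings $\mathbb Z/M\mathbb Z$. We use the following standard facts.
\begin{enumerate}
\item[(Z1)] $\Delta$ is compact, metrizable and zero-dimensional (it has a base of clopen sets), and it contains $\mathbb Z$. The subgroups $M\Delta$ ($M\ge1$) are compact and open and form a neighborhood base at $0$. Moreover $\Delta/M\Delta=\mathbb Z/M\mathbb Z$; that is, $\Delta=\mathbb Z+M\Delta$ and $\mathbb Z\cap M\Delta=M\mathbb Z$.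
\item[(Z2)] $\Delta$ is torsion-free and embeds in the $\mathbb Q$-vector space $\mathbb A=\Delta\otimes\mathbb Q=\bigcup_{n\ge1}\frac1n\Delta$, which is given the group topology in which $\Delta$ is an open subgroup. Multiplication by a nonzero rational is a homeomorphism of $\mathbb A$, because multiplication by an integer $n\geq 1$ carries the base $\{M\Delta\}$ at $0$ to the base $\{nM\Delta\}$.
\item[(Z3)] $\Delta\setminus\mathbb Z$ is dense in $\Delta$, because every coset $v+M\Delta$ is in bijection with $\Delta$ and so is uncountable.
\end{enumerate}
We write $c\equiv c'\pmod M$ if $c-c'\in M\Delta$, and $c\bmod M$ for the class of $c$ in $\mathbb Z/M\mathbb Z$; it is a locally constant function of $c$. The next lemma is the one property for which all primes are needed.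

\begin{lemma}\label{lem:int}
If $\beta$ is a nonzero integer, $c\in\Delta$ and $\beta c\in\mathbb Z$, then $c\in\mathbb Z$.
\end{lemma}

\begin{proof}
By (Z1), $\beta c\in\mathbb Z\cap|\beta|\Delta=\beta\mathbb Z$. So $\beta c=\beta m$ with $m\in\mathbb Z$, and $c=m$ since $\Delta$ is torsion-free.
\end{proof}

We also need one fact about trees.

\begin{lemma}\label{lem:subtree}
A nondegenerate subcontinuum $C$ of a tree $T$ is a tree, and it contains the arc of $T$ between any two of its points.
\end{lemma}

\begin{proof}
A point in the interior of an edge separates the two halves of that edge in $T$. So the connected set $C$ meets each edge in a closed interval, a point, or the empty set, and $C$ is a connected subcomplex of a subdivision of $T$. It has no cycle, hence is a tree. An arc in $C$ between two points is the unique arc in $T$ between them.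
\end{proof}

Throughout, $G=\mathbb Q_{>0}^{\times}$; it is free abelian on the primes.

\section{The folded solenoid, and how to split its endpoint}\label{sec:model}

This section explains the construction; the later sections do not depend on it.

\subsection*{The model} On $\Delta\times\mathbb R$ consider
\[
H(c,t)=(c+1,t-1),\qquad J(c,t)=(-c,-t).
\]
They generate the group $D=\{H^l,H^lJ: l\in\mathbb Z\}$. The quotient by $H$ alone is the universal solenoid, $J$ induces $x\mapsto -x$ on it, and
\[
K=(\Delta\times\mathbb R)/D
\]
is the universal Knaster continuum. Let $q_0$ be the quotient map and call the sets $q_0(\{c\}\times\mathbb R)$ \emph{leaves}. The proofs of Section~\ref{sec:X}, read with $\Delta$ in place of the space $E$ used there, show that $K$ is an arc-continuum, that the leaf of $c\notin\mathbb Z$ is a one-to-one image of a line, and that the common leaf of all integers is a ray: $J$ folds $\{0\}\times\mathbb R$ at the origin, and $o=q_0(0,0)$ is the endpoint.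

The continuum $K$ is arc-like. For an integer $B\ge1$, the \emph{position} $(c\bmod B)+t\in\mathbb R/B\mathbb Z$ is invariant under $H$ and negated by $J$, so its distance $\rho$ from $0$ defines a map of $K$ onto $[0,B/2]$. A point with $\rho=s$ has position $\pm s$; apply $J$ to make it $s$, and a power of $H$ to make $t=s-\lfloor s\rfloor$. Then $c\equiv\lfloor s\rfloor\pmod B$. So the fiber over $s$ is $q_0\big((\lfloor s\rfloor+B\Delta)\times\{s-\lfloor s\rfloor\}\big)$, which is small when $B\Delta$ is small, by uniform continuity of $q_0$ on $\Delta\times[0,1]$.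

Doubling $(c,t)\mapsto(2c,2t)$ turns $H$ into $H^2$ and commutes with $J$, so it induces a map of $K$. \emph{Its only periodic point is $o$.} Indeed, if $q_0(2^nc,2^nt)=q_0(c,t)$, then $(2^nc,2^nt)$ equals $H^l(c,t)=(c+l,t-l)$ or $H^lJ(c,t)=(-c+l,-t-l)$. With $\beta=2^n\mp1\ne0$ this says $\beta c=l$ and $\beta t=-l$. By Lemma~\ref{lem:int}, $c=m\in\mathbb Z$; then $t=-m$ and $(c,t)=H^m(0,0)$.

All primes are needed here. Let $K_2=(\mathbb Z_2\times\mathbb R)/D$ be the same quotient built from the $2$-adic integers. Since $\frac13\in\mathbb Z_2$ and $HJ(\frac13,-\frac13)=(\frac23,-\frac23)$, doubling on $K_2$ fixes the class of $(\frac13,-\frac13)$, which is not the endpoint.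

On $K$, one periodic point is left. It cannot be removed while the space stays arc-like \cite{hamilton}. The plan is to replace $o$, and with it the whole ray, by a family of endpoints that doubling permutes without periodic points, and to pay for this by passing from arcs to trees. The mechanism is already visible on $K_2$.

\begin{example}[splitting the endpoint in two]\label{ex:dyadic}
For $c\in\mathbb Z_2\setminus\{0\}$ let $v(c)$ be the exponent of $2$ in $c$ and $\Theta_2(c)=v(c)\bmod 2$. The function $\Theta_2$ is locally constant and even, satisfies $\Theta_2(2c)=\Theta_2(c)+1$, and takes both values in every neighborhood of $0$. It sorts the ways of approaching $0$ into two kinds. To do the same at every integer, let $E_2$ be the closed set of all $e=(c,(y_k)_{k\in\mathbb Z})$ in $\mathbb Z_2\times(\mathbb Z/2)^{\mathbb Z}$ with $y_k=\Theta_2(c-k)$ for all $k\ne c$. Over a non-integer $c$ there is one point of $E_2$; over an integer $m$ there are two, told apart by $y_m$. Let $H$ and $J$ act on $E_2\times\mathbb R$ as before on $(c,t)$, and on the sequence by $(y_k)\mapsto(y_{k-1})$ and $(y_k)\mapsto(y_{-k})$;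 the second preserves $E_2$ because $\Theta_2$ is even. In $X_2=(E_2\times\mathbb R)/D$ the ray has become two rays, with endpoints the classes of $(e,0)$, $c=0$, $y_0\in\{0,1\}$. Doubling lifts to $E_2$ as $(c,(y_k))\mapsto(2c,(z_k))$ with $z_{2j}=y_j+1$ and $z_k=0$ for odd $k$. It exchanges the two endpoints.

What does $X_2$ look like at a small scale? Fix a large integer $r_0$, put $r=r_0+1$, and let $B>2r$ be a large power of $2$. The classes of $(e,t)$ and $(e',t)$ with $t\in[0,1]$ are close when $c\equiv c'\pmod B$ and $y_k=y'_k$ for $|k|\le r_0$. Consider the points with $\rho=s$, normalized as above so that $t=s-l$ and $c\equiv l\pmod B$, where $l=\lfloor s\rfloor\in[0,B/2]$. The valuation $v(c-k)$, and hence $y_k$, is determined by $c\bmod B$ unless $k\equiv l\pmod B$. For $|k|\le r_0$ we have $|l-k|\le B/2+r_0<B$, so the only exception is $k=l$, and it occurs only if $l\le r_0$, that is, $s<r$. Thus for $s\ge r$ the points with $\rho=s$ are all close together, while for $s<r$ they form two clusters, according to $y_l$. Take the arc $[r,B/2]$, attach two legs of length $r$ at the point $r$, and send a point to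 $\rho$ if $\rho\ge r$ and to the point at distance $\rho$ from the tip of leg number $y_l$ if $\rho\le r$. At $\rho=0$ the normalization is ambiguous, since both $(e,0)$ and $J(e,0)$ are normalized, but $J$ preserves $y_0$. This map onto a triod has small fibers; it is the case $A=B$ of the map in Section~\ref{sec:tree}, where continuity is proved.
\end{example}

The example shows why it matters that the split leaf is a ray. The two copies differ in a single coordinate, so at a given scale they are apart only along a bounded piece of the leaf. For a ray this piece contains the endpoint, and the two copies have to be merged at one end only, which gives a fork. For a line split in the same manner they would have to be merged at both ends, and the analogous graph would contain a cycle.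

To reach Theorem~\ref{thm:main}, three things must change. We return from $\mathbb Z_2$ to $\Delta$, so that the endpoint is the only periodic point to be removed. The set of new endpoints must be infinite, since a permutation of a finite set has periodic points. And the valuation must be replaced, since $\Delta$ has nonzero elements arbitrarily close to $0$ whose $2$-adic component vanishes.

\section{Colorings and the space of marks}\label{sec:color}

What we used of $v\bmod2$ was that it is continuous off $0$, even, and changes under doubling. With one more color, such a function exists on $\Delta$ for every $g\in G\setminus\{1\}$. Each $c$ has at most two neighbors to avoid, $gc$ and $g^{-1}c$, so a greedy coloring works; to make it continuous and even we color symmetric clopen sets instead of points.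

\begin{lemma}\label{lem:color}
For each $g\in G\setminus\{1\}$ there is a map $\chi_g\colon\Delta\setminus\{0\}\to\{0,1,2\}$ such that $\chi_g(-c)=\chi_g(c)$, and $\chi_g(gc)\neq\chi_g(c)$ whenever $c,gc\in\Delta\setminus\{0\}$.
\end{lemma}

\begin{proof}
Let $c\in\Delta\setminus\{0\}$. Since $g>0$ and $g\ne1$, the rationals $g\mp1$ are nonzero, so $(g\mp1)c\neq0$ in $\mathbb A$ and $gc\ne\pm c$. By continuity, $c$ has a compact open neighborhood $V\subset\Delta\setminus\{0\}$ with $gV\cap(V\cup-V)=\emptyset$. Then $W=V\cup-V$ is symmetric and $gW\cap W=\emptyset$. Since $\Delta\setminus\{0\}$ is second countable, countably many such sets $W_1,W_2,\dots$ cover it. Put $U_i=W_i\setminus(W_1\cup\dots\cup W_{i-1})$ and $U_{<i}=U_1\cup\dots\cup U_{i-1}$. The $U_i$ are symmetric, compact and open, they partition $\Delta\setminus\{0\}$, and $gU_i\cap U_i=\emptyset$.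

Define $\chi=\chi_g$ on $U_1,U_2,\dots$ in turn. For $c\in U_i$, let $\chi(c)$ be the least element of $\{0,1,2\}$ that differs from $\chi(gc)$ if $gc\in U_{<i}$ and from $\chi(g^{-1}c)$ if $g^{-1}c\in U_{<i}$. Suppose $\chi$ is locally constant and even on $U_{<i}$. The sets $U_i\cap g^{\mp1}U_{<i}$ are clopen and symmetric, and on them $c\mapsto\chi(g^{\pm1}c)$ is locally constant and even. So the forbidden colors, and with them $\chi(c)$, depend on $c\in U_i$ in a locally constant and even way. By induction $\chi$ is continuous and even.

Let $c\in U_i$ and $gc\in U_j$. Then $i\ne j$. If $i>j$, then $\chi(c)$ was chosen different from $\chi(gc)$. If $j>i$, then $\chi(gc)$ was chosen different from $\chi(g^{-1}gc)=\chi(c)$.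
\end{proof}

\begin{remark}
Two colors do not suffice, already for $g=2$. Let $c\in\Delta$ have $3$-adic component $1$ and all other components $0$. From $2\equiv-1\pmod3$ we get $2^{3^n}\equiv-1\pmod{3^{n+1}}$ by cubing, so $2^{3^n}c\to-c$, and a continuous even $\chi$ has $\chi(2^{3^n}c)=\chi(c)$ for large $n$. With two colors and $\chi(2c')\ne\chi(c')$ the color alternates along $c,2c,4c,\dots$, and $3^n$ is odd.
\end{remark}

In Example~\ref{ex:dyadic} the color of $c$ determined the color of $2c$, and this is why doubling lifted. For $\chi_g$ this fails. The remedy is to record at once the colors of all rational multiples of $c$, for all $g$; then multiplying $c$ only shifts the record. Let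
\[
\Omega=\prod_{(g,a)\in(G\setminus\{1\})\times G}\{0,1,2\},
\]
a countable product, hence compact, metrizable and zero-dimensional. For $b\in G$ let $\sigma_b\colon\Omega\to\Omega$ be the homeomorphism $(\sigma_by)_{g,a}=y_{g,ab}$; then $\sigma_b\sigma_{b'}=\sigma_{bb'}$. Define
\[
\Theta\colon\Delta\setminus\{0\}\to\Omega,\qquad
\Theta(c)_{g,a}=\begin{cases}\chi_g(ac)&\text{if }ac\in\Delta,\\ 0&\text{if }ac\notin\Delta.\end{cases}
\]
Each coordinate is continuous because $\{c\in\Delta: ac\in\Delta\}$ is clopen, and even because $\chi_g$ is. So $\Theta$ is continuous and $\Theta(-c)=\Theta(c)$. Both $\Theta(bc)_{g,a}$ and $\Theta(c)_{g,ab}$ are computed from $abc$ by the same rule, so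
\begin{equation}\label{eq:equi}
\Theta(bc)=\sigma_b\Theta(c)\qquad(b\in G,\ c,bc\in\Delta\setminus\{0\}).
\end{equation}
The new endpoints are to be the ways of approaching $0$ that $\Theta$ distinguishes. Let
\[
Y=\bigcap_{M\ge1}\overline{\Theta(M\Delta\setminus\{0\})}.
\]
This is the intersection of the decreasing sequence of nonempty compact sets obtained for $M=n!$, so $Y$ is nonempty and compact, and it is the set of all limits $\lim\Theta(c_j)$ with $c_j\to0$, $c_j\ne0$. We call the elements of $Y$ \emph{marks}.

\begin{lemma}\label{lem:Y}
The group $G$ acts freely on $Y$: $\sigma_bY=Y$ for all $b\in G$, and $\sigma_gy\ne y$ for all $y\in Y$ and $g\in G\setminus\{1\}$.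
\end{lemma}

\begin{proof}
Let $y=\lim\Theta(c_j)$ with $c_j\to0$, $c_j\neq0$. For $b\in G$ we have $bc_j\to0$ in $\mathbb A$, so $bc_j\in\Delta\setminus\{0\}$ for large $j$, and $\Theta(bc_j)=\sigma_b\Theta(c_j)\to\sigma_by$ by \eqref{eq:equi}. Hence $\sigma_bY\subset Y$, and the same for $b^{-1}$ gives equality. For $g\ne1$ and large $j$ we have $gc_j\in\Delta$, $y_{g,1}=\chi_g(c_j)$ and $y_{g,g}=\chi_g(gc_j)$. By Lemma~\ref{lem:color}, $(\sigma_gy)_{g,1}=y_{g,g}\neq y_{g,1}$.
\end{proof}

\section{The transversal $E$}\label{sec:E}

The ray of $K$ crosses $\Delta\times\{0\}$ at every integer, so every integer of $\Delta$ must be replaced by a copy of $Y$. As in Example~\ref{ex:dyadic}, one coordinate per integer produces the right topology. Let $E$ be the set of all $e=(c,(y_k)_{k\in\mathbb Z})\in\Delta\times\Omega^{\mathbb Z}$ such that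
\[
y_k=\Theta(c-k)\ \text{ if }k\ne c,\qquad y_k\in Y\ \text{ if }k=c,
\]
and put $p(e)=c$. If $p(e)=m\in\mathbb Z$, the \emph{mark} of $e$ is $\mu(e)=y_m\in Y$. The definition gives at once the following rule, which will replace most coordinate computations.

\begin{enumerate}
\item[(E)] Over each $c\notin\mathbb Z$ there is exactly one point of $E$. Over each $m\in\mathbb Z$ there is exactly one point of $E$ with any given mark in $Y$.
\end{enumerate}

\begin{lemma}\label{lem:E}
The space $E$ is compact, metrizable and zero-dimensional. Every nonempty open set $O\subset E$ contains $p^{-1}(v+M\Delta)$ for some $v\in\Delta$ and $M\ge1$.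
\end{lemma}

\begin{proof}
For the first claim we show that $E$ is closed in $\Delta\times\Omega^{\mathbb Z}$. Let $(c_j,y^j)\in E$ converge to $(c,y)$. If $k\ne c$, then $c_j\ne k$ for large $j$ and $y^j_k=\Theta(c_j-k)\to\Theta(c-k)$. If $k=c$, then either $c_j=k$ for infinitely many $j$, and $y_k\in Y$ because $Y$ is closed, or $y^j_k=\Theta(c_j-k)$ for large $j$ with $0\ne c_j-k\to0$, and again $y_k\in Y$.

Next, $p^{-1}(\Delta\setminus\mathbb Z)$ is dense in $E$. Let $p(e)=m\in\mathbb Z$ and $\mu(e)=\lim\Theta(c_j)$ with $0\ne c_j\to0$. By (Z3) and continuity of $\Theta$, we can move each $c_j$ slightly so that in addition $c_j\notin\mathbb Z$. The point of $E$ over $m+c_j$ has $k$-th coordinate $\Theta(m+c_j-k)$, which tends to $\Theta(m-k)$ for $k\ne m$ and to $\mu(e)$ for $k=m$. So these points converge to $e$.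

Hence $O$ contains a point $e^*$ with $v=p(e^*)\notin\mathbb Z$. The compact set $p(E\setminus O)$ does not contain $v$, since $e^*$ is the only point over $v$. So it misses some $v+M\Delta$, which means $p^{-1}(v+M\Delta)\subset O$.
\end{proof}

\begin{remark}
Given $\Theta$, the set of allowed marks is forced. It must contain all limits of $\Theta$ at $0$ for $E$ to be closed. If it contained a point $y\notin Y$, there would be an open $O'\ni y$ missing some $\Theta(M\Delta\setminus\{0\})$, and the nonempty open set $\{c\in M\Delta,\ y_0\in O'\}$ would lie over $0$ alone, so the second claim would fail.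
\end{remark}

Define homeomorphisms of $\Delta\times\Omega^{\mathbb Z}$ by
\[
h(c,(y_k)_k)=(c+1,(y_{k-1})_k),\qquad\iota(c,(y_k)_k)=(-c,(y_{-k})_k).
\]
For $e\in E$, the $k$-th coordinate of $h^{\pm1}e$ is $y_{k\mp1}=\Theta(c\pm1-k)$ if $k\ne c\pm1$, and the $k$-th coordinate of $\iota e$ is $y_{-k}=\Theta(c+k)=\Theta(-c-k)$ if $k\ne-c$; the last equality uses that $\Theta$ is even. In the remaining cases the coordinate is $y_c=\mu(e)$. So $h$ and $\iota$ are homeomorphisms of $E$ that cover $c\mapsto c+1$ and $c\mapsto-c$ and \emph{preserve marks}. By (E), $\iota^2=1$ and $\iota h\iota=h^{-1}$, since both sides cover the same map of $\Delta$ and preserve marks.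

\section{The continuum $X$ and its subcontinua}\label{sec:X}

On $E\times\mathbb R$ let $H(e,t)=(he,t-1)$ and $J(e,t)=(\iota e,-t)$. Then $J^2=1$ and $JHJ=H^{-1}$, so the group $D$ generated by $H$ and $J$ consists of the elements $H^l$ and $H^lJ$, $l\in\mathbb Z$. In terms of $c=p(e)$ and $t$,
\begin{equation}\label{eq:D}
H^l\colon(c,t)\mapsto(c+l,\,t-l),\qquad H^lJ\colon(c,t)\mapsto(-c+l,\,-t-l).
\end{equation}
Let $X=(E\times\mathbb R)/D$ with quotient map $q$. The \emph{leaf} of $e$ is $q(\{e\}\times\mathbb R)$.

\begin{lemma}\label{lem:metr}
The map $q$ is open, and $X$ is compact and metrizable.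
\end{lemma}

\begin{proof}
If $O$ is open, so is $q^{-1}(q(O))=\bigcup_{\gamma\in D}\gamma O$; hence $q$ is open. The orbit relation $R=\{(z,\gamma z)\}$ is closed: if $z_j\to z$ and $\gamma_jz_j\to z'$, the real coordinates are bounded, so by \eqref{eq:D} the $\gamma_j$ take finitely many values, and along a subsequence with $\gamma_j=\gamma$ we get $z'=\gamma z$. If $q(z)\ne q(z')$, choose open sets $O\ni z$, $O'\ni z'$ with $(O\times O')\cap R=\emptyset$; then $q(O)$ and $q(O')$ are disjoint and open. So $X$ is Hausdorff. The images of a countable base of $E\times\mathbb R$ form a base of $X$, and $X=q(E\times[0,1])$ is compact. A compact Hausdorff second countable space is metrizable.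
\end{proof}

We fix a metric $d_X$ on $X$. The second claim of Lemma~\ref{lem:E} turns into a recurrence property of all leaves.

\begin{lemma}\label{lem:recur}
If $\mathcal U\subset X$ is nonempty and open and $e\in E$, then $\{t\in\mathbb R: q(e,t)\in\mathcal U\}$ is unbounded above and unbounded below. In particular, every leaf is dense and $X$ is a continuum.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:E}, $q^{-1}(\mathcal U)\supset p^{-1}(v+M\Delta)\times(s,s')$ for some $v,M$ and $s<s'$. By (Z1), the integers $l$ with $p(e)+l\in v+M\Delta$ form a residue class modulo $M$. For such $l$ and $t\in(s+l,s'+l)$ we have $H^l(e,t)\in q^{-1}(\mathcal U)$, that is, $q(e,t)\in\mathcal U$. Finally, $X$ is the closure of a leaf, which is connected.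
\end{proof}

\begin{lemma}\label{lem:leaf}
Let $e\in E$ and $c=p(e)$. If $c\notin\mathbb Z$, then $q$ is injective on $\{e\}\times\mathbb R$. If $c=m\in\mathbb Z$, then $q(e,t)=q(e,t')$ if and only if $t'=t$ or $t'=-2m-t$.
\end{lemma}

\begin{proof}
If $H^l(e,t)=(e,t')$, then $c+l=c$, so $l=0$ and $t'=t$. If $H^lJ(e,t)=(e,t')$, then $2c=l$ and $t'=-t-l$; by Lemma~\ref{lem:int}, $c=m\in\mathbb Z$, and $t'=-2m-t$. Conversely, if $c=m$, then $h^{2m}\iota e$ lies over $m$ and has the mark of $e$, so it equals $e$ by (E), and $H^{2m}J(e,t)=(e,-2m-t)$.
\end{proof}

So the leaves over non-integers are lines, and the leaves over integers are rays, folded at $t=-m$; there is one ray for each mark.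

\begin{proposition}\label{prop:arc}
Every nondegenerate proper subcontinuum $L$ of $X$ is an arc.
\end{proposition}

The point is that $L$ misses an open set, every leaf enters that open set in both directions, and so $L$ cannot leave a thin box $V\times[t_1,t_2]$ through its ends; it cannot leave through the sides either, because $V$ is clopen.

\begin{proof}
Let $(e_0,t_0)\in q^{-1}(L)$. Lemma~\ref{lem:recur} for $\mathcal U=X\setminus L$ gives $t_1<t_0<t_2$ with $q(e_0,t_1),q(e_0,t_2)\notin L$. Since $q^{-1}(L)$ is closed and $E$ is zero-dimensional, there is a clopen $V_0\ni e_0$ such that $V_0\times\{t_1,t_2\}$ misses $q^{-1}(L)$. For clopen $V$ with $e_0\in V\subset V_0$ put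
\[
Q_V=q^{-1}(L)\cap(V\times[t_1,t_2])=q^{-1}(L)\cap(V\times(t_1,t_2)).
\]
The first description shows that $Q_V$ is compact, so $q(Q_V)$ is closed. The second gives $q(Q_V)=L\cap q(V\times(t_1,t_2))$, which is open in $L$. As $Q_V\ni(e_0,t_0)$ and $L$ is connected, $q(Q_V)=L$.

Fix $x\in L$ and let $V$ run through a decreasing sequence of clopen sets with intersection $\{e_0\}$. The sets $q^{-1}(x)\cap(V\times[t_1,t_2])$ are nonempty, compact and decreasing, so their intersection $q^{-1}(x)\cap(\{e_0\}\times[t_1,t_2])$ is nonempty. Thus $L\subset q(\{e_0\}\times[t_1,t_2])$.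

This last set is an arc. If $p(e_0)\notin\mathbb Z$, it is a one-to-one image of $[t_1,t_2]$. If $p(e_0)=m\in\mathbb Z$, then by Lemma~\ref{lem:leaf} $q(e_0,t)=q(e_0,-m+|t+m|)$ and $q(e_0,\cdot)$ is injective on $[-m,\infty)$, while $t\mapsto-m+|t+m|$ maps $[t_1,t_2]$ onto a nondegenerate compact interval in $[-m,\infty)$. A nondegenerate subcontinuum of an arc is an arc.
\end{proof}

\section{Maps onto trees}\label{sec:tree}

\begin{proposition}\label{prop:tree}
The continuum $X$ is tree-like.
\end{proposition}

Fix $\epsilon>0$. We first say which finite data locate a point of $X$ up to $\epsilon$. Metrize $\Delta\times\Omega^{\mathbb Z}$ by $d_\Delta(c,c')+\sum_k2^{-|k|}d_\Omega(y_k,y'_k)$, where $d_\Delta$ is translation invariant and $d_\Omega\le1$. By uniform continuity of $q$ on $E\times[0,1]$ there is $\eta>0$ such that $d_X(q(e,t),q(e',t))<\epsilon/2$ whenever $e,e'$ are at distance less than $\eta$ and $t\in[0,1]$. Choose integers $A_0,r_0\ge1$ with $\operatorname{diam}A_0\Delta<\eta/3$ and $\sum_{|k|>r_0}2^{-|k|}<\eta/3$, and a finite clopen partition $\mathcal P$ of $\Omega$ into sets of diameter less than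 $\eta/9$. Write $[y]$ for the member of $\mathcal P$ containing $y$, and write $e\approx e'$ if $c\equiv c'\pmod{A_0}$ and $[y_k]=[y'_k]$ for $|k|\le r_0$. This is an equivalence relation on $E$, and
\begin{equation}\label{eq:unif}
e\approx e',\ t\in[0,1]\ \Longrightarrow\ d_X(q(e,t),q(e',t))<\epsilon/2 .
\end{equation}
Put $r=r_0+1$.

\subsection*{Two scales} In Example~\ref{ex:dyadic}, the residue $c\bmod B$ determined $\Theta_2(c)$ for every $c\notin B\mathbb Z_2$, and one fork at position $0$ sufficed. Now $[\Theta]$ is only a locally constant function on the noncompact space $\Delta\setminus\{0\}$. On the compact set $\Delta\setminus A\Delta$ it is determined by $c$ modulo some $B$, but $B$ may have to be larger than $A$, and then nothing is known on $A\Delta\setminus B\Delta$. So the position modulo $B$ may fail to locate a point near \emph{every} multiple of $A$. The way out is that a piece $\{e\}\times[-r,r]$ with $p(e)\in A\Delta$ is nearly folded: $q(e,-t)=q(\iota e,t)$, and $\iota e$ is close to $e$ when $A\Delta$ is small. Such a piece can be sent down a leg and back, the leg being chosen according to $[y_0]$.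

Choose the two scales as follows.
\begin{enumerate}
\item[(A)] $A$ is a multiple of $A_0$, $A>2r$, and $[\Theta]$ is constant on $j+A\Delta$ for each integer $j$ with $0<|j|<2r$.
\item[(B)] $B$ is a multiple of $A$, and $[\Theta]$ is constant on each coset of $B\Delta$ contained in $\Delta\setminus A\Delta$.
\end{enumerate}
For (A), each such $j$ has a neighborhood $j+M_j\Delta\not\ni0$ on which $[\Theta]$ is constant; take a large common multiple of $A_0$ and the $M_j$. For (B), cover the compact set $\Delta\setminus A\Delta$ by finitely many cosets $v_i+M_i\Delta\not\ni 0$ on which $[\Theta]$ is constant, and let $B$ be a common multiple of $A$ and the $M_i$; a coset of $B\Delta$ that meets $v_i+M_i\Delta$ lies in it.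

\subsection*{Position and label} For $(e,t)\in E\times\mathbb R$ with $c=p(e)$, the position $\pi(e,t)=(c\bmod B)+t\in\mathbb R/B\mathbb Z$ is continuous, invariant under $H$ and negated by $J$. Let $\rho(e,t)\in[0,B/2]$ be its distance from $0$, and $\delta(e,t)$ its distance from $A\mathbb Z/B\mathbb Z$. Both are continuous and $D$-invariant, and $\delta=\operatorname{dist}(\rho,A\mathbb Z)$ because $\pi=\pm\rho$. Let $N=\{\delta\le r\}$, a closed $D$-invariant set.

For $(e,t)\in N$ there is an integer $k$ with $k\equiv c\pmod A$ and $|k+t|=\delta\le r$: take an integer $n\equiv c\pmod B$ and subtract the multiple of $A$ nearest to $n+t$. Since $A>2r$, this $k=k(e,t)$ is the only integer with $k\equiv c\pmod A$ and $|k+t|\le r$. It is locally constant on $N$: if $(e',t')\in N$ has $c'\equiv c\pmod A$ and $|t-t'|<A-2r$, then $k'\equiv k\pmod A$ and $|k-k'|\le2r+|t-t'|<A$. The \emph{label} of $(e,t)\in N$ is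
\[
\lambda(e,t)=[y_{k(e,t)}]\in\mathcal P .
\]
It is locally constant on $N$, since $k$ is and $\mathcal P$ is a clopen partition. It is $D$-invariant. Under $H$ the triple $(c,t,k)$ becomes $(c+1,t-1,k+1)$, and $(he)_{k+1}=y_k$. Under $J$ it becomes $(-c,-t,-k)$, and $(\iota e)_{-k}=y_k$.

\subsection*{The tree} For integers $u$ with $0\le u\le B/2A$ let $I_u=[uA-r,uA+r]\cap[0,B/2]$. These closed intervals are disjoint since $A>2r$. Their union is $\{s\in[0,B/2]:\operatorname{dist}(s,A\mathbb Z)\le r\}$, because a multiple of $A$ outside $[0,B/2]$ is at distance at least $A/2>r$ from that interval ($B/2$ being a multiple of $A/2$). Let $\kappa\colon[0,B/2]\to I'$ collapse each $I_u$ to a point $v_u$. Then $I'$ is an arc (the point $A/2$ lies in no $I_u$), and $\kappa$ is injective off $\bigcup I_u$. For each $u$ and each $P\in\mathcal P$, attach to $I'$ a leg $\{(u,P,d):0\le d\le r\}$ by identifying $(u,P,r)$ with $v_u$. The result is a tree $T$; see Figure~\ref{fig:tree}. The legs at different $v_u$ serve the same purpose but must be kept separate, since identifying the $v_u$ would close up pieces of $I'$ into cycles.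

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[thick] (0,0)--(8,0);
\draw[thick] (-0.7,-1.3)--(0,0)--(0,-1.3) (0,0)--(0.7,-1.3);
\draw[thick] (3.3,-1.3)--(4,0)--(4,-1.3) (4,0)--(4.7,-1.3);
\draw[thick] (7.3,-1.3)--(8,0)--(8,-1.3) (8,0)--(8.7,-1.3);
\fill (0,0) circle (1.6pt) node[above] {$v_0$};
\fill (4,0) circle (1.6pt) node[above] {$v_1$};
\fill (8,0) circle (1.6pt) node[above] {$v_2$};
\node[above] at (2,0) {$I'$};
\fill (4.7,-1.3) circle (1.2pt) node[right] {$(1,P,0)$};
\end{tikzpicture}
\caption{The tree $T$ for $B=4A$ and a partition $\mathcal P$ with three members. The horizontal arc $I'$ is $[0,B/2]$ with the intervals $I_0,I_1,I_2$ around $0,A,2A$ collapsed to $v_0,v_1,v_2$. While $\rho$ lies in $I_u$, a leaf of $X$ runs from $v_u$ down the leg named by its label $P$, reaches the tip $(u,P,0)$ when $\rho=uA$, and returns to $v_u$.}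
\label{fig:tree}
\end{figure}

Define $\tau\colon E\times\mathbb R\to T$ by
\[
\tau(e,t)=\begin{cases}\kappa(\rho(e,t))&\text{if }\delta(e,t)\ge r,\\ (u,\lambda(e,t),\delta(e,t))&\text{if }\delta(e,t)\le r\text{ and }\rho(e,t)\in I_u.\end{cases}
\]
If $\delta=r$ and $\rho\in I_u$, both formulas give $v_u$. The first formula is continuous on the closed set $\{\delta\ge r\}$. The second is continuous on $N$, because $\lambda$ is locally constant and so is $u$, the $I_u$ being disjoint closed sets. So $\tau$ is continuous; it is $D$-invariant and induces a map $\bar\tau\colon X\to T$.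

\begin{proof}[Proof of Proposition~\ref{prop:tree}]
We show that each fiber of $\bar\tau$ lies in $q(S\times\{t_0\})$ for some $t_0\in[0,1)$ and some $\approx$-class $S$. By \eqref{eq:unif} its diameter is then at most $\epsilon/2<\epsilon$.

\emph{Case 1: the fiber over $\kappa(s)$ with $\operatorname{dist}(s,A\mathbb Z)>r$.} Let $l=\lfloor s\rfloor$ and $t_0=s-l$. A point of the fiber is $q(e,t)$ with $\rho(e,t)=s$, so $\pi(e,t)=\pm s$. Applying $J$ if necessary, we get $\pi(e,t)=s$; then $t-t_0\in\mathbb Z$, and after a power of $H$ we have $t=t_0$ and $c\in l+B\Delta$. As $A_0\mid B$, the residue $c\bmod A_0$ depends only on $s$. Let $|k|\le r_0$. Then $l-k\notin A\mathbb Z$, since otherwise $\operatorname{dist}(s,A\mathbb Z)\le|s-(l-k)|=|t_0+k|\le r$. So the coset $l-k+B\Delta$, which contains $c-k$, lies in $\Delta\setminus A\Delta$. Hence $c\neq k$, and $[y_k]=[\Theta(c-k)]$ depends only on $s$ and $k$, by (B).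

\emph{Case 2: the fiber over $(u,P,d)$ with $0\le d\le r$.} A point $q(e,t)$ of the fiber has $\delta(e,t)=d$, and $\lambda(e,t)=P$ if $d<r$; for $d=r$ the image point is $v_u$ and the label is not prescribed. Applying $H^{-k(e,t)}$ we get $k(e,t)=0$, that is, $c\in A\Delta$, $|t|=d$, and $[y_0]=P$ if $d<r$. These conditions are preserved by $J$, so we may take $t=d$. Let $l=\lfloor d\rfloor\in[0,r]$ and $t_0=d-l$, and apply $H^l$. The point becomes $q(e',t_0)$ with $c'=p(e')\in l+A\Delta$, and $[y'_l]=P$ if $d<r$. As $A_0\mid A$, the residue $c'\bmod A_0$ depends only on $d$. Let $|k|\le r_0$. If $k\ne l$, then $j=l-k$ satisfies $0<|j|\le r+r_0<2r$, and $c'-k\in j+A\Delta\not\ni0$; so $[y'_k]=[\Theta(c'-k)]$ depends only on $d$ and $k$, by (A). If $k=l$, then $d<l+1\le r$, and $[y'_l]=P$.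

So $\bar\tau$ is an $\epsilon$-map onto the subcontinuum $\bar\tau(X)$ of $T$. For $p(e)=0$, the point $q(e,0)$ has $\delta=0$ and goes to the tip of a leg, while $q(e,A/2)$ has $\delta=A/2>r$ and goes into $I'$. So $\bar\tau(X)$ is nondegenerate, and it is a tree by Lemma~\ref{lem:subtree}.
\end{proof}

The fold $J$ enters twice. In Case 1 it turns the circle of positions into the arc $[0,B/2]$. In Case 2 it lets the points at signed distances $d$ and $-d$ from a multiple of $A$ share one point of one leg; this needs the label to be $J$-invariant, and so rests on the evenness of $\Theta$.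

\section{The free action}\label{sec:action}

We lift multiplication by an integer $b\ge1$ from $\Delta$ to $E$. Over $bc$, the $k$-th coordinate has to be $\Theta(bc-k)$ when $bc\ne k$. If $k=bj$, then \eqref{eq:equi} rewrites this as $\sigma_by_j$, an expression that still makes sense, and is continuous, at $c=j$. So define $\phi_b(c,(y_k))=(bc,(z_k))$ by
\[
z_k=\sigma_b\,y_{k/b}\ \text{ if }b\mid k,\qquad z_k=\Theta(bc-k)\ \text{ if }b\nmid k .
\]

\begin{lemma}\label{lem:phi}
The formula defines an injective map $\phi_b\colon E\to E$ with $p(\phi_be)=b\,p(e)$. We have $p(\phi_be)\in\mathbb Z$ if and only if $p(e)\in\mathbb Z$, and then $\mu(\phi_be)=\sigma_b\mu(e)$. The image of $\phi_b$ is $p^{-1}(b\Delta)$. Moreover $\phi_1=\mathrm{id}$ and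
\[
\phi_bh=h^b\phi_b,\qquad\phi_b\iota=\iota\phi_b,\qquad\phi_b\phi_{b'}=\phi_{bb'} .
\]
\end{lemma}

\begin{proof}
If $b\nmid k$, then $k\notin b\Delta$ by (Z1), so $bc-k\ne0$ for all $c\in\Delta$; thus $z_k$ is defined, continuous in $e$, and of the form required in $E$. If $k=bj$, then $z_k$ is continuous in $e$. For $c\ne j$ it equals $\sigma_b\Theta(c-j)=\Theta(bc-k)$ by \eqref{eq:equi}, and for $c=j$ it equals $\sigma_b\mu(e)\in Y$ by Lemma~\ref{lem:Y}. So $\phi_b$ maps $E$ to $E$ and acts on marks as stated. The equivalence $bc\in\mathbb Z\Leftrightarrow c\in\mathbb Z$ is Lemma~\ref{lem:int}.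

The rest follows from (E). If $\phi_be=\phi_be'$, then $p(e)=p(e')$ since $\Delta$ is torsion-free, and the marks, if any, agree since $\sigma_b$ is injective. If $p(e)=bc'$, let $e'$ be the point over $c'$, with mark $\sigma_b^{-1}\mu(e)\in Y$ in case $c'\in\mathbb Z$; then $\phi_be'=e$. In the three relations, the two sides send $e$ to points over $bc+b$, $-bc$ and $bb'c$ respectively. Each of these is an integer only if $c$ is, and then both sides have the mark $\sigma_b\mu(e)$, $\sigma_b\mu(e)$ and $\sigma_b\sigma_{b'}\mu(e)=\sigma_{bb'}\mu(e)$ respectively.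
\end{proof}

Put $\Phi_b(e,t)=(\phi_be,bt)$. Lemma~\ref{lem:phi} gives $\Phi_bH=H^b\Phi_b$, $\Phi_bJ=J\Phi_b$ and $\Phi_b\Phi_{b'}=\Phi_{bb'}$, hence
\begin{equation}\label{eq:Phi}
\Phi_bH^lJ^{i}=H^{bl}J^{i}\Phi_b\qquad(l\in\mathbb Z,\ i\in\{0,1\}).
\end{equation}
So $\Phi_b$ sends $D$-orbits into $D$-orbits and induces a map $F_b\colon X\to X$, with $F_bF_{b'}=F_{bb'}$ and $F_1=\mathrm{id}$. The map $\Phi_b$ is not onto, but $F_b$ is, because $H$ moves every point over $b\Delta$.

\begin{lemma}\label{lem:homeo}
Each $F_b$ is a homeomorphism of $X$.
\end{lemma}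

\begin{proof}
\emph{Onto.} Let $x=q(e,t)$. Since $\Delta=\mathbb Z+b\Delta$, after applying a power of $H$ we have $p(e)\in b\Delta$. Then $e=\phi_be'$ for some $e'$, and $x=F_b(q(e',t/b))$.

\emph{Injective.} Suppose $\Phi_b(e,t)=H^lJ^{i}\Phi_b(e',t')$. By \eqref{eq:D}, $bc=\pm bc'+l$, so $l\in\mathbb Z\cap b\Delta=b\mathbb Z$, say $l=bl'$. By \eqref{eq:Phi}, $\Phi_b(e,t)=\Phi_b(H^{l'}J^{i}(e',t'))$, and $\Phi_b$ is injective. So $q(e,t)=q(e',t')$.

A continuous bijection of a compact metric space is a homeomorphism.
\end{proof}

For $g=b/b'\in G$ with integers $b,b'\ge1$ put $F_g=F_bF_{b'}^{-1}$. The $F_b$ commute, since $F_bF_{b'}=F_{bb'}$. If $b/b'=a/a'$, then $F_bF_{a'}=F_{ba'}=F_{ab'}=F_aF_{b'}$, so $F_g$ is well defined, and $F_gF_{g'}=F_{gg'}$. This is an action of $G$ on $X$. We use only positive rationals because multiplication by $-1$ is $J$, which induces the identity on $X$.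

\begin{proposition}\label{prop:free}
The action of $G$ on $X$ is free.
\end{proposition}

\begin{proof}
Let $b\ne b'$ be positive integers and suppose $F_{b/b'}(x)=x$. Write $F_{b'}^{-1}(x)=q(e,t)$ and $c=p(e)$. Then $F_b(q(e,t))=x=F_{b'}(q(e,t))$, so $\phi_be=h^l\iota^{i}\phi_{b'}e$ for some $l\in\mathbb Z$ and $i\in\{0,1\}$. Projecting to $\Delta$ gives $bc=\pm b'c+l$, that is, $\beta c=l$ with $\beta=b\mp b'$. Here $\beta\ne0$ because $b,b'$ are positive and distinct. By Lemma~\ref{lem:int}, $c\in\mathbb Z$; as in the model $K$, only the rays remain. Now $e$ has a mark $y=\mu(e)\in Y$. Since $h$ and $\iota$ preserve marks, Lemma~\ref{lem:phi} gives $\sigma_by=\sigma_{b'}y$, so $\sigma_{b/b'}y=y$. This contradicts Lemma~\ref{lem:Y}.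
\end{proof}

\begin{remark}
The real coordinate was not used. The points $F_{b/b'}(x)=q(\phi_be,bt)$ and $x=q(\phi_{b'}e,b't)$ lie on the same leaf only if $\phi_be=h^l\iota^{i}\phi_{b'}e$ for some $l,i$, so the proof shows that $F_g$, $g\ne1$, moves every point off its leaf.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X$ is a continuum by Lemmas~\ref{lem:metr} and~\ref{lem:recur}. Statements (1), (2) and (3) are Proposition~\ref{prop:tree}, Proposition~\ref{prop:arc}, and Lemma~\ref{lem:homeo} with Proposition~\ref{prop:free}.
\end{proof}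

\section{What every example must look like}\label{sec:necessary}

A continuum is \emph{decomposable} if it is the union of two proper subcontinua, and \emph{indecomposable} otherwise. A \emph{dendrite} is a locally connected continuum that contains no simple closed curve.

\begin{lemma}\label{lem:circle}
A simple closed curve $C$ is not tree-like.
\end{lemma}

\begin{proof}
Write $C=a_1\cup a_2\cup a_3$ with arcs $a_i$ that meet pairwise and have no common point. By compactness, $\eta=\min\operatorname{diam}\{x_1,x_2,x_3\}$ over $x_i\in a_i$ is positive. Let $\psi\colon C\to T$ be a map to a tree, and choose points $y_{ij}\in\psi(a_i)\cap\psi(a_j)$ for $i<j$. The three (possibly degenerate) arcs of $T$ joining $y_{12},y_{13},y_{23}$ in pairs have a common point $y$, namely the first point at which the arc from $y_{23}$ to $y_{12}$ meets the arc from $y_{12}$ to $y_{13}$. Each $\psi(a_i)$ contains two of the three points, hence contains $y$ by Lemma~\ref{lem:subtree}. So $\psi^{-1}(y)$ meets every $a_i$, and $\psi$ is not an $\eta$-map.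
\end{proof}

\begin{proposition}\label{prop:nec}
Let $f\colon X\to X$ be a map without periodic points of a tree-like arc-continuum $X$. Then $f$ is surjective, $X$ is indecomposable, and $X$ is not arc-like (chainable).
\end{proposition}

\begin{proof}
Surjectivity was shown in Section~\ref{sec:intro}. Suppose $X=L_1\cup L_2$ with proper subcontinua $L_i$. Each is an arc or a point, and they meet since $X$ is connected. So $X$ is a continuous image of $[0,1]$ (traverse $L_1$, end at a common point, then traverse $L_2$), and such an image is locally connected. A simple closed curve in $X$ would be a nondegenerate subcontinuum that is not an arc, hence all of $X$, contrary to Lemma~\ref{lem:circle}. So $X$ is a dendrite, and dendrites have the fixed point property \cite{nadler}; this contradicts the hypothesis on $f$. Finally, chainable continua have the fixed point property \cite{hamilton}.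
\end{proof}

Hence the continuum $X$ of Theorem~\ref{thm:main} is an indecomposable, non-chainable, tree-like arc-continuum, so the branching of the trees in Section~\ref{sec:tree} cannot be avoided. Since $G$ is torsion-free, every $F_g$ with $g\ne1$ is a homeomorphism of $X$ without periodic points.

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Continuum Fixed Point Theory}, \texttt{http://webpages.csus.edu/mmarsh/treeliketalk.pdf}.

\bibitem{hamilton}
O.~H.~Hamilton, Proc. Amer. Math. Soc. \textbf{2} (1951), 173--174.

\bibitem{nadler}
S.~B.~Nadler, \emph{Continuum Theory}, Ch.~X.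

\end{thebibliography}
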